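# Weakly 3-generic sets and infinite subsets of one part of a covering

## 1. Open sets with oracles, generic sets, domination, coverings

Write $\omega=\{0,1,2,\dots\}$, $[n,m)=\{x:n\le x<m\}$, and $[n,\infty)=\{x:x\ge n\}$. A number $r$ also stands for $\{0,\dots,r-1\}$ when we speak of a coloring $\chi:E\to r$. We put $\max\emptyset=-1$. The set of finite binary strings is $2^{<\omega}$. For strings, $u\subseteq v$ means that $u$ is an initial segment of $v$. Subsets of $\omega$ are points of Cantor space $2^\omega$; for $Z\in 2^\omega$, $Z\restriction \ell$ is the initial segment of length $\ell$, and $[v]$ is the set of all $Z$ that begin with $v$.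

**Definition 1 (open sets relative to an oracle).** A set $U\subseteq2^\omega$ is $\Sigma^0_1(X)$ open if $U=\bigcup_{v\in V}[v]$ for some $V\subseteq 2^{<\omega}$ that is c.e. in $X$. It is dense if it meets every $[v]$.

For example, if $Z\le_T X$, then $2^\omega\setminus\{Z\}$ is the union of all $[v]$ with $v\not\subseteq Z$. It is $\Sigma^0_1(X)$ open, and it is dense because no $[v]$ is a single point.

**Definition 2 (genericity).** A set $Z$ is weakly $n$-generic if it belongs to every dense $\Sigma^0_1(\emptyset^{(n-1)})$ open subset of $2^\omega$. It is $n$-generic if for every $V\subseteq2^{<\omega}$ c.e. in $\emptyset^{(n-1)}$ some initial segment $v$ of $Z$ is in $V$ or has no extension in $V$.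

By the example above, no set $Z\le_T\emptyset^{(n-1)}$ is weakly $n$-generic. Taking stronger oracles shows that weakly $(n+1)$-generic implies weakly $n$-generic, and $(n+1)$-generic implies $n$-generic. Also, $n$-generic implies weakly $n$-generic. Let $U=\bigcup_{v\in V}[v]$ be dense, with $V$ c.e. in $\emptyset^{(n-1)}$, and let $V'$ be the set of all extensions of members of $V$. Any string $v$ is compatible with a member of $V$, since $[v]$ meets $U$. The longer of the two strings extends $v$ and lies in $V'$. So the second alternative of $n$-genericity never occurs for $V'$, an initial segment of $Z$ lies in $V'$, and $Z\in U$.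

**Definition 3 (domination).** A function $f$ dominates $g$ if $g(x)\le f(x)$ for all but finitely many $x$.

For an infinite set $G$ let $p_G(x)=\min(G\cap[x,\infty))$, the next-element function. It is computable from $G$. If $G$ is the set of even numbers, $p_G$ is dominated by $x\mapsto x+1$.

**Definition 4 (coverings).** A covering $A^0\cup\dots\cup A^{r-1}\supseteq\omega$ is a finite list of subsets of $\omega$ with union $\omega$. The sets are arbitrary; they need not be computable or arithmetical. $[A]^\omega$ is the set of infinite subsets of $A$.

For example, let $a_0=0<a_1<a_2<\cdots$ be any sequence, and put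
$$A^0=\bigcup_n[a_{2n},a_{2n+1}),\qquad A^1=\bigcup_n[a_{2n+1},a_{2n+2}).\tag{1}$$
We shall use this interval covering with a very fast sequence.

## 2. Can one part of every covering avoid computing weakly 3-generic sets?

Someone splits $\omega$ into two parts, as maliciously as they like. We pick one part and an infinite subset $G$ of it. How weak can we make $G$? The conjecture, from "Lowness of the piegeonhole principle" (http://www.lacl.fr/~benoit.monin/ressources/slides/2019cie.pdf), reads:

> For every covering $A^0\cup A^1\supseteq\omega$, we have some $G\in[A^0]^\omega\cup[A^1]^\omega$ such that $G$ computes no weakly 3-generic sets.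

The background is that level 2 is out of reach: there is a covering such that every $G\in[A^0]^\omega\cup[A^1]^\omega$ computes a 2-generic set. The reason is the fact, which we quote, that any function not dominated by any $\Delta^0_3$ function computes a 2-generic set. Section 3 displays such a covering.

The conjecture is true, in the following form.

**Theorem A.** For every finite covering $A^0\cup\dots\cup A^{r-1}\supseteq\omega$ (in particular for $r=2$) there are $i<r$ and $G\in[A^i]^\omega$ such that no $Z\le_TG$ is weakly 3-generic. More precisely, there is a countable family of dense $\Sigma^0_1(\emptyset'')$ open sets $U_{e,h}\subseteq2^\omega$ $(e\le h)$, not depending on the covering, such that $G$ can be chosen so that every $Z\in2^\omega$ with $Z\le_TG$ lies outside some $U_{e,h}$.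

## 3. $\Delta^0_3$ parts, fast intervals, and traps by counting

**A part with a $\Delta^0_3$ infinite subset.** If some $A^i$ has an infinite subset $G\le_T\emptyset''$, then every $Z\le_TG$ is computable from $\emptyset''$, hence not weakly 3-generic. This settles every covering whose parts are $\Delta^0_3$, since one of the parts is infinite.

**Domination, and where it stops.** A sensible first plan is to bound the growth of what $G$ computes. A weakly 3-generic $Z$ computes a fast function: *$p_Z$ is not dominated by any $\emptyset''$-computable function.* First, $Z$ is infinite, because it meets each dense open set $\{Y:\exists y\ge m\ \ y\in Y\}$. Next, let $d\le_T\emptyset''$ and $m\in\omega$. The set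
$$\{Y:\exists x\ge m\ \ \forall y\,(x\le y\le d(x)\Rightarrow y\notin Y)\}$$
is $\Sigma^0_1(\emptyset'')$ open. It is dense: given $\nu$, take $x\ge\max(m,|\nu|)$ and extend $\nu$ by zeros past position $d(x)$. So $Z$ is in it for every $m$, and $p_Z(x)>d(x)$ for infinitely many $x$.

It would therefore be enough to find $G$ inside one part such that each $G$-computable function is dominated by some $\emptyset''$-computable function. This is impossible in general. Let $(d_j)$ list all $\Delta^0_3$ functions, put $a_0=0$ and $a_{n+1}=1+a_n+\max_{j\le n}d_j(a_n)$, and take the interval covering (1). If $G\in[A^0]^\omega$, then $G$ misses $[a_{2n+1},a_{2n+2})$, so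
$$p_G(a_{2n+1})\ge a_{2n+2}>d_j(a_{2n+1})\quad\text{for all }j\le 2n+1 .$$
Likewise $G\in[A^1]^\omega$ gives $p_G(a_{2n})\ge a_{2n+1}>d_j(a_{2n})$ for $j\le2n$. Hence every $G\in[A^0]^\omega\cup[A^1]^\omega$ computes a function not dominated by any $\Delta^0_3$ function; with the quoted fact, it computes a 2-generic set. So the functions computed by $G$ cannot be kept under control. We must use that $Z$ is a $0$-$1$ sequence.

**A trap by counting.** For $0$-$1$ sequences there is another way to leave a dense open set. Suppose $Z\restriction t_k\in Q_k$ for all $k\ge h$, where $Q_k\subseteq2^{t_k}$ has at most $2^{n_k}$ elements, $t_k-n_k\to\infty$, and $k\mapsto(t_k,Q_k)$ is $\emptyset''$-computable. Then $Z$ is not in $\{Y:\exists k\ge h\ \ Y\restriction t_k\notin Q_k\}$. This set is $\Sigma^0_1(\emptyset'')$ open, and it is dense: a string $\nu$ with $|\nu|\leq t_k$ has $2^{t_k-|\nu|}$ extensions of length $t_k$, and this exceeds $2^{n_k}$ for some large $k$.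

Here is the trap for $Z=G$ only. Let $n_0=0$, $t_k=n_k+k+1$, $n_{k+1}=t_k+1$. Some $A^i$ contains infinitely many of the numbers $t_k$; let $G$ be the set of those. Then $G\cap[n_k,t_k)=\emptyset$, so $G\restriction t_k$ is one of the $2^{n_k}$ strings of length $t_k$ that vanish on $[n_k,t_k)$. In other words, from $F=G\cap[0,n_k)$ we guessed $G\restriction t_k$, the guess was right for every $k$, and there are only $2^{n_k}$ possible $F$.

**What has to be done for all $Z\le_TG$.** We want, for each finite $F\subseteq[0,n_k)$ and each functional $\Phi_e$, one guess for $\Phi_e^G\restriction(t_k-e)$, made by $\emptyset''$ from $F$ alone, and right for all large $k$ when $F=G\cap[0,n_k)$. We need not know $G$: the union of the guesses over all $F$ has at most $2^{n_k}$ members. Two things make this delicate.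

* The guess must not depend on the covering, nor on the infinite reservoir from which the elements of $G$ will be drawn, since these are not $\emptyset''$-computable. We fix in advance, with $\emptyset''$, a maximal coherent list $C$ of properties; guesses are made from $C$ alone, and reservoirs are kept compatible with $C$.
* The reservoir may have long gaps, as in (1), so $G$ may have to wait through many scales $k$ without a new element. During the wait $F$ does not change, and the guesses made from $F$ at these scales get longer and longer, each extending the previous one. We wait for a scale where the reservoir realizes the longest of them; all the earlier ones then come true as well.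

## 4. Large classes and the index set $C$

Let $(W_i)$ be the standard list of c.e. sets of (codes of) finite subsets of $\omega$. Put
$$\mathcal U_i=\{Y\subseteq\omega:\exists D\in W_i\ \ D\subseteq Y\},\qquad \mathcal U_I=\bigcap_{i\in I}\mathcal U_i\ \text{ for finite }I,\qquad \mathcal U_\emptyset=2^\omega .$$
These classes are upward closed, and membership in $\mathcal U_I$ is witnessed by finitely many finite sets: $Y\in\mathcal U_I$ iff some finite subset of $Y$ is in $\mathcal U_I$.

**Definition 5 (large).** An upward closed class $\mathcal A$ is large if for all $n$ and all $r\ge1$, whenever $R_0\cup\dots\cup R_{r-1}=[n,\infty)$, some $R_j\in\mathcal A$.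

By upward closure it suffices to test partitions (replace $R_j$ by $R_j\setminus\bigcup_{j'<j}R_{j'}$), and an upward closed superclass of a large class is large. Some examples:

* $\{Y:0\in Y\}$ is not large: take $n=1$, $r=1$.
* "$Y$ contains two consecutive numbers" is not large: split into even and odd numbers.
* "$Y$ contains a 3-term arithmetic progression" is large, by van der Waerden's theorem.
* "$Y$ contains an even number" is large, and "$Y$ contains an odd number" is large. The intersection of these two classes is not large: split into even and odd numbers. So largeness of single classes does not make them compatible; hence the recursive choice in Definition 6 below.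

**Lemma 1.** $\mathcal U_I$ is large iff for all $n$ and $r\ge1$ there is $m\ge n$ such that every $\chi:[n,m)\to r$ has a color class in $\mathcal U_I$. So largeness of $\mathcal U_I$ is a $\Pi^0_2$ property of $I$.

**Proof.** The purpose of this step is to bring largeness within reach of $\emptyset''$, by compactness. If the right side holds and $[n,\infty)$ is partitioned into $r$ sets, restrict the partition to $[n,m)$; a class of the restriction is in $\mathcal U_I$, and so is the set of the partition that contains it. Conversely, suppose that no $m$ works for some $n,r$. Call $\chi:[n,m)\to r$ bad if none of its classes is in $\mathcal U_I$. Bad colorings are closed under restriction, by upward closure, and exist for every $m$. By König's lemma there is $\chi:[n,\infty)\to r$ all of whose restrictions are bad. If a class of $\chi$ were in $\mathcal U_I$, a finite subset of it would be, and a restriction of $\chi$ to some $[n,m)$ would have a class in $\mathcal U_I$. So no class of $\chi$ is in $\mathcal U_I$, and $\mathcal U_I$ is not large.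

For finite $D$, "$D\in\mathcal U_I$" is $\Sigma^0_1$. For given $n,r,m$ there are finitely many $\chi$, so "there is $m$ such that every $\chi$ has a class in $\mathcal U_I$" is $\Sigma^0_1$, and the quantifiers over $n,r$ make it $\Pi^0_2$, uniformly in $I$. $\square$

If $m$ works for $n,r$ then so does every larger $m$, again by upward closure.

**Definition 6 (the set $C$).** Recursively, $i\in C$ iff $\mathcal U_{(C\cap[0,i))\cup\{i\}}$ is large.

By Lemma 1, $C\le_T\emptyset''$. If $i_0<i_1$ are indices of "contains an even number" and "contains an odd number", then $C$ does not contain both; this follows from Lemma 2(a) and the last example above.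

**Lemma 2.**
(a) For every finite $I\subseteq C$, $\mathcal U_I$ is large.
(b) If $i\in C$ and $\mathcal U_i\subseteq\mathcal U_{i'}$, then $i'\in C$.
(c) If $i\notin C$, there are $n,r$ and $R_0\cup\dots\cup R_{r-1}=[n,\infty)$ such that no $R_j$ lies in $\mathcal U_i\cap\mathcal U_{C\cap[0,i)}$.

**Proof.** These are the only properties of $C$ that we use: coherence, closure under weakening, and a reason for each refusal. (a) For $I=\emptyset$ this is clear. Otherwise let $i=\max I$. Then $I\subseteq(C\cap[0,i))\cup\{i\}$, so $\mathcal U_I\supseteq\mathcal U_{(C\cap[0,i))\cup\{i\}}$, which is large because $i\in C$. (b) We have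
$$\mathcal U_{(C\cap[0,i'))\cup\{i'\}}\supseteq\mathcal U_{(C\cap[0,i'))\cup\{i\}},$$
and the right side is large by (a). (c) This is the definition of "$\mathcal U_{(C\cap[0,i))\cup\{i\}}$ is not large". $\square$

## 5. Greedy guesses for all functionals at once

For finite $F$ let $\sigma_F$ be the characteristic string of $F$, of length $\max F+1$. Let $(\Phi_e)$ list the Turing functionals.

**Definition 7 (finite approximations).** $\Phi_e(F)$ is the longest $v\in2^{<\omega}$ such that $|v|\le|\sigma_F|$ and for all $x<|v|$ the computation $\Phi_e^{\sigma_F}(x)$ halts within $|\sigma_F|$ steps, queries only numbers $<|\sigma_F|$, and outputs $v(x)$.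

The map $(F,e)\mapsto\Phi_e(F)$ is computable. If $\min D>\max F$ then $\sigma_F\subseteq\sigma_{F\cup D}$, so $\Phi_e(F)\subseteq\Phi_e(F\cup D)$. For infinite $G$, $\Phi_e^G$ is total and $\{0,1\}$-valued iff the strings $\Phi_e(G\cap[0,g])$, $g\in G$, have unbounded length, because each single computation uses finitely many queries and steps; in that case $\Phi_e^G$ is their union.

Two running examples. If $\Phi_e$ is nowhere defined, $\Phi_e(F)$ is always the empty string. If $\Phi_e$ copies its oracle, and does so quickly enough, then $\Phi_e(F)=\sigma_F$; for $F=\{1,3\}$ this is $0101$.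

**Definition 8 (continuations).** For finite $F$ and a finite tuple $w=(w_0,\dots,w_{m-1})$ of binary strings ($m\ge0$) let
$$L^F_w=\{Y:\exists\text{ finite }D\ne\emptyset,\ D\subseteq Y,\ \min D>\max F,\ \forall e<m\ \ \Phi_e(F\cup D)\supseteq w_e\}.$$
Then $L^F_w=\mathcal U_{\iota(F,w)}$ for a computable index function $\iota$, where $W_{\iota(F,w)}$ is the set of such $D$. Let $S(F)=\{w:\iota(F,w)\in C\}$; it is $\emptyset''$-computable uniformly in $F$.

So $w\in S(F)$ means that $C$ accepts the property "from this set we can draw a continuation of $F$ that forces all the guesses $w_e$ at once". All functionals must be treated in one tuple because a single $D$ will have to make all the guesses true.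

Say that $w'$ extends $w$ if $w'$ has at least as many components and $w'_e\supseteq w_e$ for each component $e$ of $w$. Then $L^F_{w'}\subseteq L^F_w$, so Lemma 2(b) gives
$$w'\in S(F)\text{ and }w'\text{ extends }w\ \Longrightarrow\ w\in S(F).\tag{2}$$
Appending empty strings to $w$ does not change $L^F_w$, so by Lemma 2(b) it preserves membership in $S(F)$.

**Lemma 3.** The empty tuple $()$ is in $S(F)$.

**Proof.** This starts the greedy process. Note that $L^F_{()}$ is the class of sets having an element $>\max F$. Let $i=\iota(F,())$ and $\mathcal A=\mathcal U_{C\cap[0,i)}$, which is large by Lemma 2(a). Let $R_0\cup\dots\cup R_{r-1}=[n,\infty)$ and $n'=\max(n,\max F+1)$. The sets $R_j\cap[n',\infty)$ cover $[n',\infty)$, so one of them is in $\mathcal A$. If that one is empty, then $\emptyset\in\mathcal A$, all sets are in $\mathcal A$, and we may choose instead a $j$ with $R_j\cap[n',\infty)\ne\emptyset$. In either case $R_j\in\mathcal A$ and $R_j$ has an element $>\max F$, so $R_j\in\mathcal A\cap L^F_{()}$. Hence $\mathcal A\cap\mathcal U_i$ is large, and $i\in C$. $\square$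

**Definition 9 (greedy process).** Put $w^0_F=()$. Given the $j$-tuple $w^j_F\in S(F)$, append an empty string. Then for $e=0,1,\dots,j$ in turn: if replacing the current $e$-th component $v$ by $v0$ gives a tuple in $S(F)$, do so; otherwise, if replacing it by $v1$ does, do so; otherwise leave component $e$ unchanged. The result is $w^{j+1}_F\in S(F)$.

The map $(F,j)\mapsto w^j_F$ is $\emptyset''$-computable, and $w^{j'}_F$ extends $w^j_F$ for $j'\ge j$. Component $e$ is created in passing from $w^e_F$ to $w^{e+1}_F$ and grows by at most one bit per round, so $|w^j_{F,e}|\le j-e$ for $j>e$. Call $F$ **$e$-total** if $|w^j_{F,e}|=j-e$ for all $j>e$.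

If $\Phi_e$ is nowhere defined, no $F$ is $e$-total: as soon as $w_e$ is nonempty, $L^F_w=\emptyset$, which is not large, so by Lemma 2(a) $\iota(F,w)\notin C$.

If $\Phi_e(F)=\sigma_F$ for all $F$, then every $F$ is $e$-total, and $w^j_{F,e}$ is the initial segment of $\sigma_F000\cdots$ of length $j-e$. To see this, let $w\in S(F)$ have $e$-th component $w_e\subseteq\sigma_F000\cdots$ of length $\ell$, let $w'$ be $w$ with the correct next bit added to $w_e$, and let $i'=\iota(F,w')$. Given $R_0\cup\dots\cup R_{r-1}=[n,\infty)$, put $n'=\max(n,\max F+1,\ell+1)$. Since $\mathcal U_{C\cap[0,i')}\cap L^F_w$ is large by Lemma 2(a), it contains some $R_j\cap[n',\infty)$. A witness $D\subseteq R_j\cap[n',\infty)$ for $L^F_w$ is nonempty with $\min D\ge n'>\ell$, so $\Phi_e(F\cup D)=\sigma_{F\cup D}$ begins with the first $n'\ge\ell+1$ bits of $\sigma_F000\cdots$, and $D$ also witnesses $L^F_{w'}$. Hence $R_j\in\mathcal U_{C\cap[0,i')}\cap\mathcal U_{i'}$, and $w'\in S(F)$. If the correct bit is $0$, the process takes it. If it is $1$, then $\ell\in F$, the bit $0$ gives $L^F_{w}=\emptyset$ for the corresponding tuple, and the process takes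 $1$. This is exactly the guess of the warm-up trap in Section 3.

For a tuple $w$ with an $e$-th component, $w[e\mapsto v]$ denotes $w$ with that component replaced by $v$.

**Lemma 4.** If $F$ is not $e$-total, there are $\hat w\in S(F)$ having an $e$-th component, and $j_0$, such that neither $\hat w[e\mapsto\hat w_e0]$ nor $\hat w[e\mapsto\hat w_e1]$ is in $S(F)$, and for all $j\ge j_0$ the tuple $w^j_F$ extends $\hat w$ and $w^j_{F,e}=\hat w_e$.

**Proof.** The purpose is to record that a failure of the greedy process is permanent and has a finite reason. Let $\hat w$ be the tuple at the first moment when component $e$ is processed but not lengthened; such a moment exists since $F$ is not $e$-total. Let $j_0$ be such that this moment occurs in the round that produces $w^{j_0}_F$. By the rule of the process, neither one-bit extension is in $S(F)$. All later tuples extend $\hat w$. If component $e$ were lengthened later, the first such moment would give a tuple in $S(F)$ extending some $\hat w[e\mapsto\hat w_eb]$ with $b\in\{0,1\}$, and (2) would put $\hat w[e\mapsto\hat w_eb]$ in $S(F)$, a contradiction. $\square$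

## 6. Blocks and the dense open sets $U_{e,h}$

Fix a total $\emptyset''$-computable $q:\omega\to\omega$. For Theorem A take $q=0$; the general $q$ is used in Section 10. Put $n_0=0$ and $t_{-1}=0$. Given $n_k$, define in this order:

* $t_k=\max\big(t_{k-1}+1,\ q(n_k)+n_k+k+1\big)$;
* $I_k=(C\cap[0,k))\cup\{\iota(F,w^{t_k}_F):F\subseteq[0,n_k)\}$, a finite subset of $C$;
* $n_{k+1}$, the least $m>n_k$ such that every $\chi:[n_k,m)\to\{0,\dots,k\}$ has a color class in $\mathcal U_{I_k}$;
* $b_k=[n_k,n_{k+1})$.

The number $n_{k+1}$ exists: $\mathcal U_{I_k}$ is large by Lemma 2(a), so Lemma 1 with $r=k+1$ gives some $m$, and larger $m$ work too. It is found by $\emptyset''$. So the whole recursion is computable in $\emptyset''$. The block $b_k$ is long enough that, however it is colored with $k+1$ colors, one color contains, for every $F\subseteq[0,n_k)$, a continuation of $F$ realizing the guesses of length about $t_k$. Nothing here mentions a covering.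

For $k\ge e$ we have $t_k\ge k+1>e$, and we put
$$Q_{e,k}=\{w^{t_k}_{F,e}:F\subseteq[0,n_k),\ |w^{t_k}_{F,e}|=t_k-e\}\subseteq2^{t_k-e},\qquad|Q_{e,k}|\le2^{n_k}.\tag{3}$$
These finite sets are uniformly $\emptyset''$-computable. For $h\ge e$ let
$$K_{e,h}=\{Z\in2^\omega:\forall k\ge h\ \ Z\restriction(t_k-e)\in Q_{e,k}\},\qquad U_{e,h}=2^\omega\setminus K_{e,h}.$$

**Lemma 5.** $U_{e,h}$ is a dense $\Sigma^0_1(\emptyset'')$ open set.

**Proof.** This is the counting of Section 3. $U_{e,h}$ is the union of the $[v]$ with $|v|=t_k-e$, $v\notin Q_{e,k}$, $k\ge h$, so it is $\Sigma^0_1(\emptyset'')$ open. Given a string $\nu$, choose $k\ge h$ with $k>e+|\nu|$. Then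
$$t_k-e-|\nu|\ge n_k+k+1-e-|\nu|>n_k,$$
so $\nu$ has more than $2^{n_k}\ge|Q_{e,k}|$ extensions of length $t_k-e$. One of them, $v$, is not in $Q_{e,k}$, and $[v]\subseteq U_{e,h}$. $\square$

## 7. Fat reservoirs

A part of the covering will not be good on every block. We ask that it be good on infinitely many.

**Definition 10 (big, fat).** For $r\ge1$, $Y$ is $r$-big at $k$ if every $\chi:Y\cap b_k\to r$ has a color class in $\mathcal U_{I_k}$. $Y$ is fat if for every $r\ge1$ it is $r$-big at infinitely many $k$.

Since $\iota(\emptyset,w^{t_k}_\emptyset)\in I_k$ and the sets $D$ in Definition 8 are nonempty,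
$$\emptyset\notin\mathcal U_{I_k}.\tag{4}$$
Hence $r$-big at $k$ implies $r'$-big at $k$ for $1\le r'\le r$: view an $r'$-coloring as an $r$-coloring; the class in $\mathcal U_{I_k}$ is nonempty, so it belongs to one of the $r'$ colors.

For example, finite sets are not fat, by (4). The set $\bigcup_kb_{2k}$ is fat, because it is $(2k+1)$-big at $2k$ by the choice of $n_{2k+1}$. Its complement $\bigcup_kb_{2k+1}$ is fat for the same reason.

**Lemma 6.**
(a) $\omega$ is fat.
(b) If $Y$ is fat and $Y\subseteq Y_0\cup\dots\cup Y_{s-1}$, then some $Y\cap Y_j$ is fat.
(c) If $Y$ is fat, so is $Y\cap[n,\infty)$.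
(d) If $Y$ is fat, then $Y\in\mathcal U_i$ for all $i\in C$.

**Proof.** We show that fat sets obey the pigeonhole principle and are compatible with all of $C$.

(a) $\omega$ is $(k+1)$-big at $k$ by the choice of $n_{k+1}$, hence $r$-big at every $k\ge r-1$.

(b) First, if $Y$ is $rs$-big at $k$, then some $Y\cap Y_j$ is $r$-big at $k$. Otherwise take colorings $\chi_j:Y\cap Y_j\cap b_k\to r$ with no class in $\mathcal U_{I_k}$, and color $x\in Y\cap b_k$ by $(j,\chi_j(x))$ with $j$ least such that $x\in Y_j$. This uses $rs$ colors, and every class is contained in a class of some $\chi_j$. By upward closure no class is in $\mathcal U_{I_k}$, a contradiction.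

Now suppose that no $Y\cap Y_j$ is fat. For each $j$ there is $r_j$ such that $Y\cap Y_j$ is $r_j$-big at only finitely many $k$. Let $r=\max_jr_j$; since $r$-big implies $r_j$-big, every $Y\cap Y_j$ is $r$-big at only finitely many $k$. But $Y$ is $rs$-big at infinitely many $k$, and at each of these some $Y\cap Y_j$ is $r$-big, so one $j$ serves infinitely many $k$, a contradiction.

(c) $Y\cap b_k$ is unchanged for all $k$ with $n_k\ge n$.

(d) There is $k>i$ at which $Y$ is $1$-big. The coloring with one color has the single class $Y\cap b_k$, so $Y\cap b_k\in\mathcal U_{I_k}\subseteq\mathcal U_i$, since $i\in C\cap[0,k)\subseteq I_k$. By upward closure $Y\in\mathcal U_i$. $\square$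

**Lemma 7.** If $Y$ is fat and $i\notin C$, there is a fat $Y'\subseteq Y$ with $Y'\notin\mathcal U_i$.

**Proof.** This is the other side of compatibility: a property refused by $C$ can be avoided on a fat subset. Take $n$ and $R_0,\dots,R_{r-1}$ from Lemma 2(c). By Lemma 6(b),(c) some $Y'=Y\cap[n,\infty)\cap R_j$ is fat. By Lemma 6(d), $Y'\in\mathcal U_{C\cap[0,i)}$, so $R_j\in\mathcal U_{C\cap[0,i)}$ by upward closure. By the choice of the $R_j$, $R_j\notin\mathcal U_i$, and so $Y'\notin\mathcal U_i$. $\square$

## 8. Building $G$ inside one fat part

Let $A^0\cup\dots\cup A^{r-1}\supseteq\omega$ be arbitrary. By Lemma 6(a),(b) some $A^p$ is fat; fix it. We build, with no effectivity required,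
$$F_s\subseteq A^p\cap[0,n_{k_s})\text{ finite},\qquad X_s\subseteq A^p\cap[n_{k_s},\infty)\text{ fat},\qquad k_s\ge s .$$
Start with $F_0=\emptyset$, $X_0=A^p$, $k_0=0$. At stage $s$ do the following.

**Step 1 (making failures of the guess definitive).** For each $e\le s$ such that $F_s$ is not $e$-total, take $\hat w=\hat w^{s,e}$ and $j_0=j_0^{s,e}$ from Lemma 4 for $F_s$. The indices $\iota(F_s,\hat w[e\mapsto\hat w_e0])$ and $\iota(F_s,\hat w[e\mapsto\hat w_e1])$ are not in $C$. Apply Lemma 7 to these finitely many indices, one after the other. Non-membership in an upward closed class passes to subsets, so the result is a fat $X'_s\subseteq X_s$ with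
$$X'_s\notin L^{F_s}_{\hat w[e\mapsto\hat w_e0]}\cup L^{F_s}_{\hat w[e\mapsto\hat w_e1]}\quad\text{for all such }e.\tag{5}$$

**Step 2 (waiting for a good block, then realizing the longest guess).** Choose $\kappa_s\ge k_s$ with $t_{\kappa_s}\ge j_0^{s,e}$ for all these $e$ and $X'_s\cap b_{\kappa_s}\in\mathcal U_{I_{\kappa_s}}$. This is possible because $X'_s$ is $1$-big at infinitely many $k$ and $t_k\to\infty$. Since $F_s\subseteq[0,n_{\kappa_s})$, we have $\iota(F_s,w^{t_{\kappa_s}}_{F_s})\in I_{\kappa_s}$. So there is a finite nonempty $D_s\subseteq X'_s\cap b_{\kappa_s}$ with $\min D_s>\max F_s$ and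
$$\Phi_e(F_s\cup D_s)\supseteq w^{t_{\kappa_s}}_{F_s,e}\quad\text{for all }e<t_{\kappa_s}.\tag{6}$$

**Step 3 (moving past the block).** Let $F_{s+1}=F_s\cup D_s$, $k_{s+1}=\kappa_s+1$, $X_{s+1}=X'_s\cap[n_{k_{s+1}},\infty)$. Then $F_{s+1}\subseteq A^p\cap[0,n_{k_{s+1}})$ because $D_s\subseteq b_{\kappa_s}$; $X_{s+1}$ is fat by Lemma 6(c); and $k_{s+1}\ge k_s+1\ge s+1$.

Let $G=\bigcup_sF_s$. It is an infinite subset of $A^p$, since each $D_s$ is nonempty and lies beyond $F_s$. Elements added from stage $s$ on are $\ge n_{k_s}>\max F_s$, so $F_s=G\cap[0,\max F_s]$ for $s\ge1$. Finally, $X'_{s+1}\subseteq X_{s+1}\subseteq X'_s$ for every $s$, so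
$$\text{for }s'>s:\quad F_{s'}\setminus F_s\subseteq X'_s\text{ is finite, nonempty, with minimum}>\max F_s.\tag{7}$$

## 9. Every $Z\le_TG$ falls into some $K_{e,h}$

Let $Z\in2^\omega$ and $Z=\Phi_e^G$. Since $F_s=G\cap[0,\max F_s]$ for $s\geq 1$ and $\max F_s\to\infty$, the remarks after Definition 7 give $|\Phi_e(F_s)|\to\infty$, $\Phi_e(F_s)\subseteq\Phi_e(F_{s'})$ for $s\le s'$, and $Z=\bigcup_s\Phi_e(F_s)$.

**Claim 1.** $F_s$ is $e$-total for every $s\ge e$.

**Proof.** The point is that if the guess for $\Phi_e$ got stuck, then Step 1 would have made $\Phi_e^G$ partial. Suppose $F_s$ is not $e$-total, where $s\ge e$, and let $\hat w=\hat w^{s,e}$. Since $t_{\kappa_s}\ge j_0^{s,e}$, the tuple $w^{t_{\kappa_s}}_{F_s}$ extends $\hat w$ by Lemma 4. By (6), $\Phi_{e'}(F_{s+1})\supseteq\hat w_{e'}$ for every component $e'$ of $\hat w$. Choose $s'>s$ with $|\Phi_e(F_{s'})|>|\hat w_e|$. As $\Phi_e(F_{s'})\supseteq\Phi_e(F_{s+1})\supseteq\hat w_e$, we get $\Phi_e(F_{s'})\supseteq\hat w_eb$ for some $b\in\{0,1\}$. For the other components, $\Phi_{e'}(F_{s'})\supseteq\Phi_{e'}(F_{s+1})\supseteq\hat w_{e'}$. By (7), $D=F_{s'}\setminus F_s\subseteq X'_s$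 witnesses $X'_s\in L^{F_s}_{\hat w[e\mapsto\hat w_eb]}$, which contradicts (5). $\square$

**Claim 2.** $Z\in K_{e,h}$ for $h=k_e$.

**Proof.** We check that the guess was right at every scale, including the scales at which $G$ was waiting. Note $h=k_e\ge e$. Since $k_{s+1}=\kappa_s+1$, the intervals $\{k_s,\dots,\kappa_s\}$ with $s\ge e$ partition the integers $\ge h$. Let $k\ge h$, and choose $s\ge e$ with $k_s\le k\le\kappa_s$. Then $F_s\subseteq[0,n_{k_s})\subseteq[0,n_k)$. By Claim 1 and $t_k>e$, $|w^{t_k}_{F_s,e}|=t_k-e$, so $w^{t_k}_{F_s,e}\in Q_{e,k}$ by (3). Since $t_k\le t_{\kappa_s}$, the greedy tuple at $t_{\kappa_s}$ extends the one at $t_k$, and (6) gives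
$$Z\supseteq\Phi_e(F_{s+1})\supseteq w^{t_{\kappa_s}}_{F_s,e}\supseteq w^{t_k}_{F_s,e}.$$
So $Z\restriction(t_k-e)=w^{t_k}_{F_s,e}\in Q_{e,k}$. $\square$

Thus $Z\notin U_{e,h}$, and $U_{e,h}$ is a dense $\Sigma^0_1(\emptyset'')$ open set by Lemma 5, defined before the covering was given. So $Z$ is not weakly 3-generic. This proves Theorem A, and with it the conjecture. $\blacksquare$

## 10. The relativized form with prescribed growth

**Theorem B.** Let $B\subseteq\omega$ and let $q:\omega\to\omega$ be $B''$-computable. There are strictly increasing $B''$-computable sequences $(n_k),(t_k)$ with $t_k\ge q(n_k)+n_k+k+1$, and uniformly $B''$-computable finite sets $Q_{e,k}\subseteq2^{t_k-e}$ ($k\ge e$) with $|Q_{e,k}|\le2^{n_k}$, such that for every finite covering $A^0\cup\dots\cup A^{r-1}\supseteq\omega$ there are $i<r$ and $G\in[A^i]^\omega$ such that every $Z\in2^\omega$ with $Z\le_TG\oplus B$ satisfies, for some $e\le h$: $\ Z\restriction(t_k-e)\in Q_{e,k}$ for all $k\ge h$.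

**Proof.** For $B=\emptyset$ this is what Sections 4–9 prove, with the given $q$: $t_k\geq t_{k-1}+1$ and $n_{k+1}>n_k$ by definition, (3) gives the sets $Q_{e,k}$, and Claim 2 is the conclusion. For general $B$ we go through the places where computability entered.

* In Definition 7, let $\Phi_e(F)$ be computed from the oracle $B\oplus\sigma_F$, with the number of steps and the queries to the second half bounded by $|\sigma_F|$ as before. Then $(F,e)\mapsto\Phi_e(F)$ is $B$-computable, the monotonicity $\Phi_e(F)\subseteq\Phi_e(F\cup D)$ for $\min D>\max F$ still holds, and for infinite $G$ the functional with oracle $B\oplus G$ is total and $\{0,1\}$-valued iff the strings $\Phi_e(G\cap[0,g])$ have unbounded length, in which case their union is its value.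
* Let $W_i$ be the $i$-th set of finite sets c.e. in $B$. In Lemma 1, "$D\in\mathcal U_I$" becomes $\Sigma^0_1(B)$ and largeness becomes $\Pi^0_2(B)$, so $C\le_TB''$.
* In Definition 8, the set of all $D$ in question is $B$-computable uniformly in $(F,w)$, so $\iota$ can be taken computable. Then $S(F)$ and the greedy process are $B''$-computable.
* In Section 6, the recursion for $t_k,I_k,n_{k+1}$ and the sets $Q_{e,k}$ uses $q$, $C$, the greedy process, and the search for $m$, all of which are $B''$-computable. In Lemma 5, $U_{e,h}$ is a dense $\Sigma^0_1(B'')$ open set.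

Lemmas 2, 3, 4, 6, 7, the counting in Lemma 5, the construction of $G$, and Claims 1 and 2 use only the properties just listed and combinatorics, with $Z=\Phi_e^{B\oplus G}$ in Section 9. They hold word for word. $\square$

## 11. Measure-one open sets and plain complexity

Keep the setting of Theorem B, and let $\lambda$ be the uniform measure on $2^\omega$, so $\lambda([v])=2^{-|v|}$. A set is weakly 3-generic relative to $B$ if it lies in all dense $\Sigma^0_1(B'')$ open sets. It is Kurtz random relative to $B''$ if it lies in all $\Sigma^0_1(B'')$ open sets of measure one; for instance, no $Z\le_TB''$ is, because $2^\omega\setminus\{Z\}$ has measure one. The plain complexity relative to $B''$ of a string $v$, written $\mathrm{C}^{B''}(v)$ (not to be confused with the index set $C$), is the length of a shortest program for $v$ on a fixed universal machine with oracle $B''$; for instance $\mathrm C^{B''}(0^\ell)\le\log_2(\ell+1)+O(1)$.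

**Corollary 1.** $G\oplus B$ computes no set that is weakly 3-generic relative to $B$.

**Proof.** If $Z\le_TG\oplus B$, then $Z\notin U_{e,h}$ for some $e\le h$, and $U_{e,h}$ is a dense $\Sigma^0_1(B'')$ open set by Lemma 5 relativized. $\square$

**Corollary 2.** $G\oplus B$ computes no $Z$ lying in all $\Sigma^0_1(B'')$ open sets of measure one; that is, no $Z$ Kurtz random relative to $B''$.

**Proof.** The same $U_{e,h}$ works once we see that it has measure one. For every $k\ge h$, members of $K_{e,h}$ begin with one of at most $2^{n_k}$ strings of length $t_k-e$, so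
$$\lambda(K_{e,h})\le2^{n_k-(t_k-e)}\le2^{e-k-1},$$
because $t_k\ge n_k+k+1$. Let $k\to\infty$. $\square$

**Corollary 3.** Given an unbounded nondecreasing $B''$-computable $g$, $G$ can be chosen so that for every $Z\le_TG\oplus B$, $\mathrm C^{B''}(Z\restriction\ell)\le g(\ell)$ for infinitely many $\ell$.

**Proof.** Here the freedom in $q$ is used. Let $q(n)$ be the least $\ell$ with $g(\ell)\ge3n$; it exists since $g$ is unbounded, and $q$ is $B''$-computable. Apply Theorem B with this $q$. Let $Z\le_TG\oplus B$, with $e\le h$ as there, and let $k\ge h$. Relative to $B''$, the string $Z\restriction(t_k-e)$ is determined by $e$, $k$, and its position in $Q_{e,k}$. The position is a number $<2^{n_k}$ and is written with exactly $n_k$ bits, where $n_k$ is $B''$-computable from $k$. Since $(n_k)$ is strictly increasing from $n_0=0$, we have $k\le n_k$, so $k$ has a self-delimiting code of at most $2\log_2(n_k+1)+O(1)$ bits; $e$ costs a constant. Hence, for all large $k$,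
$$\mathrm C^{B''}(Z\restriction(t_k-e))\le n_k+2\log_2(n_k+1)+O_e(1)\le3n_k\le g(q(n_k))\le g(t_k-e).$$
The second inequality holds because $n_k\to\infty$. The last one holds because $g$ is nondecreasing and $t_k-e\ge q(n_k)+n_k+k+1-e\ge q(n_k)$ for $k\ge e$. The numbers $\ell=t_k-e$ are infinitely many. $\square$

## 12. Level 3 is the exact threshold

**Theorem (sharp threshold).** For $n\ge1$, the statement "every covering $A^0\cup A^1\supseteq\omega$ has some $G\in[A^0]^\omega\cup[A^1]^\omega$ computing no weakly $n$-generic set" holds iff $n\ge3$. The same holds with "$n$-generic" in place of "weakly $n$-generic".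

**Proof.** Let $n\ge3$. By Section 1, every $n$-generic set is weakly $n$-generic, and every weakly $n$-generic set is weakly 3-generic. So the $G$ of Theorem A computes none of either kind.

Let $n\in\{1,2\}$. By the quoted background there is a covering all of whose $G\in[A^0]^\omega\cup[A^1]^\omega$ compute a 2-generic set; the interval covering of Section 3 is one, by the quoted fact on functions not dominated by any $\Delta^0_3$ function. By Section 1, a 2-generic set is $n$-generic and weakly $n$-generic for $n=1,2$. So both statements fail at these levels. $\square$
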